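# Complete solutions on modular chessboards of dimension at least three

## 1. Modular chessboards, complete solutions, formal sums and density

Throughout, $n\ge 1$ and $d\ge 1$ are integers, $\mathbb Z_n$ is the ring of integers modulo $n$, and $\mathbb F_p=\mathbb Z_p$ when $p$ is prime. The **$d$-dimensional modular $n$-chessboard** is $\mathbb Z_n^d$. Put
$$\mathcal O_d=\{-1,0,1\}^d\setminus\{0\}^d,\qquad \varepsilon\cdot x=\sum_{i=1}^d\varepsilon_ix_i\in\mathbb Z_n\quad(\varepsilon\in\mathcal O_d,\ x\in\mathbb Z_n^d).$$

**Definition (attack).** Two distinct points $x,y\in\mathbb Z_n^d$ attack each other if $\varepsilon\cdot x=\varepsilon\cdot y$ in $\mathbb Z_n$ for some $\varepsilon\in\mathcal O_d$. The graph on $\mathbb Z_n^d$ whose edges are the attacking pairs is $G(n,d)$.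

*Example.* For $d=2$ this says same row, same column, same diagonal or same antidiagonal modulo $n$: the modular queen. On the board $\mathbb Z_5^2$, $(0,0)$ and $(2,3)$ attack each other because $2+3\equiv 0$, while $(0,0)$ and $(1,2)$ do not, since $1,\ 2,\ 1+2,\ 1-2$ are all nonzero modulo $5$. On $\mathbb Z_7^3$ the points $(0,0,0)$ and $(1,2,4)$ attack each other because $1+2+4=7\equiv0$.

**Definition (complete solution).** $M(n,d)$ is the largest size of a set of pairwise non-attacking points in $\mathbb Z_n^d$. Since $\varepsilon=(1,0,\dots,0)$ takes only $n$ values, $M(n,d)\le n$. A set of $n$ pairwise non-attacking points is a complete $(n,d)$-solution. We write $\mathcal T_d=\{n\ge1: M(n,d)=n\}$.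

*Example.* In $\mathbb Z_5^2$ the set $\{(t,2t):t\in\mathbb Z_5\}$ is complete: on it the forms $x_1,\ x_2,\ x_1+x_2,\ x_1-x_2$ take the values $t,2t,3t,-t$, and each of these runs once through $\mathbb Z_5$. In $\mathbb Z_2^2$ two distinct points differ by $(1,0)$, $(0,1)$ or $(1,1)$, and each of these is killed by one of the forms $x_2,\ x_1,\ x_1+x_2$. So $M(2,2)=1$.

**Definition (half system).** The vectors $\varepsilon$ and $-\varepsilon$ detect the same attacks. Fix a set $E\subset\mathcal O_d$ that contains exactly one of $\varepsilon,-\varepsilon$ for each $\varepsilon\in\mathcal O_d$, and let $N=|E|=(3^d-1)/2$.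

*Example.* For $d=2$ take $E=\{(1,0),(0,1),(1,1),(1,-1)\}$, so $N=4$. For $d=3$, $N=13$. For $d\ge2$ always $N\ge4$.

A set $X$ is pairwise non-attacking exactly when every map $x\mapsto\varepsilon\cdot x$ with $\varepsilon\in E$ is injective on $X$. If $|X|=n$, injective into $\mathbb Z_n$ means bijective. So *a set $X$ of $n$ points is complete if and only if $x\mapsto\varepsilon\cdot x$ is a bijection $X\to\mathbb Z_n$ for each $\varepsilon\in E$.*

**Definition (formal sums).** For a finite abelian group $G$, $\mathbb Z[G]$ is the free abelian group on symbols $[g]$, $g\in G$. A finite family $(g_i)$ in $G$ gives the element $\sum_i[g_i]$, which records multiplicities.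

*Example.* In $\mathbb Z[\mathbb Z_3]$ the family $0,1,1$ gives $[0]+2[1]$. A family hits every element of $G$ exactly once if and only if its formal sum is $\sum_{g\in G}[g]$. Hence a family $(x_i)_{i\in I}$ in $\mathbb Z_n^d$ consists of the distinct points of a complete solution, each listed once, if and only if
$$\sum_{i\in I}[\varepsilon\cdot x_i]=\sum_{g\in\mathbb Z_n}[g]\qquad\text{for all }\varepsilon\in E.\tag{1}$$
Indeed (1) says that $i\mapsto\varepsilon\cdot x_i$ is a bijection $I\to\mathbb Z_n$. Then $|I|=n$, and the $x_i$ are distinct because their images are.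

**Definition (density).** A set $S$ of positive integers has natural density $\lim_{x\to\infty}\frac1x|S\cap[1,x]|$ if the limit exists. The limsup is its upper density.

*Example.* A union of residue classes modulo $m$ has density (number of classes)$/m$. The integers coprime to $6$ are two classes modulo $6$ and have density $\frac13=(1-\frac12)(1-\frac13)$.

## 2. Which $n$ have a complete solution?

For $d=1$ every $n$ does: take all of $\mathbb Z_n$. For $d\ge2$ the question is whether a simple divisibility condition decides it. Nudelman proved two results: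

- if $M(n,d)=n$, then $\gcd(n,(2d-1)!)=1$;
- if $\gcd(n,(2^d-1)!)=1$, then $M(n,d)=n$.

**Conjecture (Nudelman).** Let $d\ge2$ and $n\ge1$. Then $M(n,d)=n$ if and only if $\gcd(n,(2^d-1)!)=1$.

The case $d=2$ is known to hold. The task is to prove or disprove the conjecture. The "if" part is Nudelman's theorem. We shall show that the "only if" part is false for every $d\ge3$. Here is everything that will be proved.

**Theorem 1.** Let $d\ge2$ and let $p\ge2d+1$ be prime. There are $e,q_0$ (depending on $p,d$) such that $M(pq,d)=pq$ for every prime $q>q_0$ with $q\equiv1\pmod e$.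

**Corollary 2.** For every $d\ge3$ there are infinitely many $n$ with $M(n,d)=n$ and $\gcd(n,(2^d-1)!)>1$. Moreover, for $d\ge3$ there is no integer $Q$ such that $M(n,d)=n\iff\gcd(n,Q)=1$.

**Theorem 3.** Let $d\ge2$. An integer $P\ge1$ divides some $n$ with $M(n,d)=n$ if and only if $\gcd(P,(2d)!)=1$ (equivalently, $\gcd(P,(2d-1)!)=1$).

**Theorem 4.** Let $d\ge2$. Almost all $n$ coprime to $(2d)!$ satisfy $M(n,d)=n$. Precisely, $\mathcal T_d\subseteq\{n:\gcd(n,(2d)!)=1\}$, the difference has natural density $0$, and so $\mathcal T_d$ has natural density $\prod_{\ell\le2d,\ \ell\text{ prime}}(1-1/\ell)$.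

For $d=3$ the density is $\frac12\cdot\frac23\cdot\frac45=\frac4{15}$, while the conjecture would give $\frac4{15}\cdot\frac67=\frac8{35}$.

We shall use these textbook facts: the Chinese remainder theorem; Cramer's rule; Bertrand's postulate (a prime strictly between $m$ and $2m$ for $m\ge2$); Dirichlet's theorem in the form that $\sum1/q$ over primes $q\equiv1\pmod e$ diverges; Hall's theorem (a finite bipartite graph has a matching covering the left side if and only if every set $Y$ of left vertices has at least $|Y|$ neighbors); and Weil's bound, recalled where it is used.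

## 3. Lines, products, and a pigeonhole bound

Three elementary observations tell us where to look.

**Lemma 5 (linear solutions, Nudelman).** If all prime factors of $m$ are $\ge2^d$, then $m\in\mathcal T_d$.

*Proof.* Let $v=(1,2,\dots,2^{d-1})$ and take the points $tv$, $t\in\mathbb Z_m$. For $\varepsilon\in\mathcal O_d$ the integer $\varepsilon\cdot v$ is nonzero: if $i$ is the last index with $\varepsilon_i\ne0$, the term $\pm2^{i-1}$ exceeds in absolute value the sum of the others, which is at most $2^{i-1}-1$. Also $|\varepsilon\cdot v|\le2^d-1$. So $\varepsilon\cdot v$ is a unit modulo $m$, and $t\mapsto t(\varepsilon\cdot v)$ is a bijection. $\square$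

The hypothesis says exactly $\gcd(m,(2^d-1)!)=1$, so this is the "if" part of the conjecture.

**Lemma 6 (products).** If $n,n'\in\mathcal T_d$, then $nn'\in\mathcal T_d$.

*Proof.* Let $X,X'$ be complete $(n,d)$- and $(n',d)$-solutions, and fix an integer lift $\tilde v$ of each $v\in X$. Consider the family $\tilde v+nw\in\mathbb Z_{nn'}^d$, $(v,w)\in X\times X'$; here $nw$ is well defined modulo $nn'$. Suppose $\varepsilon\cdot(\tilde v_1+nw_1)=\varepsilon\cdot(\tilde v_2+nw_2)$ for some $\varepsilon\in E$. Reducing modulo $n$ gives $\varepsilon\cdot v_1=\varepsilon\cdot v_2$, so $v_1=v_2$. Then $n\,\varepsilon\cdot(w_1-w_2)\equiv0\pmod{nn'}$, so $\varepsilon\cdot w_1=\varepsilon\cdot w_2$ in $\mathbb Z_{n'}$ and $w_1=w_2$. So each $\varepsilon$ is injective on a family of $nn'$ indices, hence bijective onto $\mathbb Z_{nn'}$, and (1) holds. $\square$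

**Lemma 7 (pigeonhole).** If $n<2^d$, then $M(n,d)=1$.

*Proof.* Let $x\ne y$ be non-attacking and $v=x-y$. If two different subsets $I,I'$ of $\{1,\dots,d\}$ had $\sum_{i\in I}v_i=\sum_{i\in I'}v_i$, then $\varepsilon=\mathbf 1_I-\mathbf 1_{I'}\in\mathcal O_d$ would satisfy $\varepsilon\cdot v=0$, an attack. So the $2^d$ subset sums are distinct elements of $\mathbb Z_n$, and $n\ge2^d$. $\square$

Try $d=3$. For $n=11$ the points $t(1,2,4)$ form a complete solution by Lemma 5. For $n=7$ Lemma 7 says that not even two points can be placed. Nudelman's necessary condition excludes $2,3,5$ as divisors of $n$; the conjecture also excludes $7$. So for $d=3$ the whole question is whether some multiple of $7$ has a complete solution. A linear solution $tv$ cannot be one when $7\mid n$: it would need every $\varepsilon\cdot v$ to be a unit modulo $n$, hence nonzero modulo $7$, and then $0$ and $v$ would be non-attacking in $\mathbb Z_7^3$, contrary to Lemma 7.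

## 4. Power sums exclude the primes up to $2d$

Next comes the necessary condition, with proof. The same computation will reappear "in reverse" in Section 6.

**Lemma 8.** Let $d\ge2$. If $n\in\mathcal T_d$, then $\gcd(n,(2d)!)=1$.

*Proof.* **Step 1: the prime $2$.** We show that $n$ is odd by adding up coordinates. On a complete solution $x_1$, $x_2$ and $x_1+x_2$ each run once over $\mathbb Z_n$, and the elements of $\mathbb Z_n$ sum to $\frac{n(n-1)}2$. So $2\cdot\frac{n(n-1)}2\equiv\frac{n(n-1)}2\pmod n$, that is, $n\mid\frac{n(n-1)}2$. This fails for even $n$.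

**Step 2: a power sum modulo $p^k$.** For odd primes we add up $(p-1)$-st powers; this step evaluates the sum. Let $p$ be an odd prime and $S_k=\sum_{t=0}^{p^k-1}t^{p-1}$ for $k\ge1$. By Fermat $S_1\equiv-1\pmod p$. Write the numbers below $p^{k+1}$ as $t+p^ks$ with $0\le t<p^k$, $0\le s<p$. Since $2k\ge k+1$,
$$(t+p^ks)^{p-1}\equiv t^{p-1}+(p-1)p^k s\,t^{p-2}\pmod{p^{k+1}}.$$
Summing over $s$ and $t$ gives $S_{k+1}\equiv pS_k+(p-1)p^k\bigl(\sum_{s<p}s\bigr)\bigl(\sum_tt^{p-2}\bigr)$. As $\sum_{s<p}s=p\cdot\frac{p-1}2$ is divisible by $p$, we get $S_{k+1}\equiv pS_k\pmod{p^{k+1}}$. By induction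
$$S_k\equiv-p^{k-1}\pmod{p^k}.$$

**Step 3: a weighted sum over $\{-1,0,1\}^d$.** We now contradict $p\mid n$ when $p-1<2d$. Write $n=p^km$ with $k\ge1$, $p\nmid m$, take integer lifts of the points of a complete solution, and let $R(\varepsilon)=\sum_x(\varepsilon\cdot x)^{p-1}$ for $\varepsilon\in\{-1,0,1\}^d$. If $\varepsilon\ne0$, then $\varepsilon\cdot x$ runs over each residue modulo $n$ once, so over each residue modulo $p^k$ exactly $m$ times. Hence $R(\varepsilon)\equiv mS_k\equiv-mp^{k-1}\pmod{p^k}$. Also $R(0)=0$.

Let $w(1)=w(-1)=1$ and $w(0)=-2$. Then $\sum_{\epsilon\in\{-1,0,1\}}w(\epsilon)\epsilon^i=0$ for $i=0$ and $i=1$ (with $0^0=1$). As a polynomial in $\varepsilon$, $R$ is homogeneous of degree $p-1<2d$, so in each of its monomials some $\varepsilon_i$ has exponent at most $1$; summing over that $\varepsilon_i$ gives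
$$\sum_{\varepsilon\in\{-1,0,1\}^d}\Bigl(\prod_iw(\varepsilon_i)\Bigr)R(\varepsilon)=0.$$
On the other hand $\sum_\varepsilon\prod_iw(\varepsilon_i)=0$, and the term $\varepsilon=0$ of this sum is $(-2)^d$. So the left side above is
$$\equiv-mp^{k-1}\bigl(0-(-2)^d\bigr)=(-2)^dmp^{k-1}\not\equiv0\pmod{p^k}.$$
This is a contradiction. So every prime factor $p$ of $n$ is odd with $p-1\ge2d$, hence exceeds $2d$. $\square$

For $d\ge2$ the number $2d$ is not prime, so coprimality to $(2d)!$ and to $(2d-1)!$ are the same condition. For $d=2$ we have $2d-1=2^d-1=3$, and Lemmas 5 and 8 together prove the conjecture. For $d\ge3$ the primes $p$ with $2d<p<2^d$ are left undecided.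

## 5. Covering $\mathbb F_p\times\mathbb F_q^*$, and the column that is left over

Fix $d\ge2$ and a prime $p\ge2d+1$; the interesting case is $p<2^d$. Modulo $p$ alone nothing can be done, by Lemma 7. So bring in a second prime $q$ and use $\mathbb Z_{pq}\cong\mathbb F_p\times\mathbb F_q$: a point is a pair $(u,\xi)\in\mathbb F_p^d\times\mathbb F_q^d$, and $\varepsilon\cdot(u,\xi)=(\varepsilon\cdot u,\varepsilon\cdot\xi)$.

A sensible first try uses the multiplicative structure of $\mathbb F_q$. If $q\equiv1\pmod e$, let $H\le\mathbb F_q^*$ be the subgroup of index $e$. *Example:* $q=7$, $e=3$ gives $H=\{1,6\}$ with cosets $\{1,6\},\{2,5\},\{3,4\}$. Take points in bunches $\{(u,h\xi):h\in H\}$: under $\varepsilon$ such a bunch covers $\{\varepsilon\cdot u\}\times\gamma$, where $\gamma$ is the coset of $\varepsilon\cdot\xi$. If we may prescribe the cosets of all the $\varepsilon\cdot\xi$ freely, covering becomes bookkeeping. The next lemma says that we may.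

We need one remark first. *If $q$ is an odd prime and $\varepsilon\ne\delta$ are in $E$, then $\varepsilon,\delta$ are linearly independent over $\mathbb F_q$.* Otherwise $\varepsilon=c\delta$ for some $c\in\mathbb F_q$ (both vectors are nonzero modulo $q$). A coordinate with $\delta_i=\pm1$ gives $c=\pm\varepsilon_i\in\{0,\pm1\}$. Since $-1,0,1$ are distinct modulo $q$, this means $\varepsilon\in\{0,\delta,-\delta\}$, which is impossible in $E$.

**Lemma 9 (prescribed cosets).** Given $e\ge1$, there is $q_1=q_1(e,d)$ such that for every prime $q>q_1$ with $q\equiv1\pmod e$, with $H\le\mathbb F_q^*$ the subgroup of index $e$, and for any cosets $\gamma_\varepsilon\in\mathbb F_q^*/H$ $(\varepsilon\in E)$, there is $\xi\in\mathbb F_q^d$ with $\varepsilon\cdot\xi\in\gamma_\varepsilon$ for all $\varepsilon\in E$.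

*Proof.* **Step 1: a good line.** We look for $\xi$ on a line $\lambda+sb$ on which the forms become linear polynomials in $s$ with distinct roots. Let $b=(1,3,\dots,3^{d-1})$. For $\varepsilon\in E$ the integer $\varepsilon\cdot b$ is nonzero (the last nonzero term $\pm3^{i-1}$ exceeds in absolute value the sum of the earlier ones, at most $(3^{i-1}-1)/2$) and has absolute value less than $3^d$. So it is nonzero modulo $q$ if $q>3^d$. For distinct $\varepsilon,\varepsilon'\in E$ the vector $(\varepsilon'\cdot b)\varepsilon-(\varepsilon\cdot b)\varepsilon'$ is nonzero in $\mathbb F_q^d$ by the remark. Each of these $\binom N2$ vectors is orthogonal to $q^{d-1}$ vectors of $\mathbb F_q^d$. So if $q>\binom N2$, there is $\lambda\in\mathbb F_q^d$ orthogonal to none of them. Put $l_\varepsilon(s)=\varepsilon\cdot\lambda+s\,(\varepsilon\cdot b)$. Its root is $-(\varepsilon\cdot\lambda)/(\varepsilon\cdot b)$, and the roots of $l_\varepsilon,l_{\varepsilon'}$ agree only if $(\varepsilon'\cdot b)(\varepsilon\cdot\lambda)=(\varepsilon\cdot b)(\varepsilon'\cdot\lambda)$, which was excluded. So the $N$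 roots are distinct.

**Step 2: counting with characters.** We count the good $s$. Since $\mathbb F_q^*/H$ is cyclic of order $e$, there is a character $\chi$ of $\mathbb F_q^*$ of order $e$ with kernel $H$. Put $\chi^i(0)=0$ for all $i$, *including $i=0$*, and choose $g_\varepsilon\in\gamma_\varepsilon$. For $y\in\mathbb F_q$ the expression $\frac1e\sum_{i=0}^{e-1}\overline{\chi^i(g_\varepsilon)}\chi^i(y)$ is $1$ if $y\in\gamma_\varepsilon$ and $0$ otherwise. So the number of $s$ with $l_\varepsilon(s)\in\gamma_\varepsilon$ for all $\varepsilon$ is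
$$e^{-N}\sum_{i\in\{0,\dots,e-1\}^E}\ \prod_\varepsilon\overline{\chi^{i_\varepsilon}(g_\varepsilon)}\ \sum_{s\in\mathbb F_q}\prod_\varepsilon\chi^{i_\varepsilon}(l_\varepsilon(s)).$$
For $i=0$ the inner sum counts the $s$ that are roots of no $l_\varepsilon$; it is at least $q-N$.

**Step 3: the other terms.** We bound the terms with $i\ne0$ by Weil's theorem (Lidl–Niederreiter, *Finite Fields*, Thm 5.41): if $\chi$ has order $e>1$ and the nonconstant polynomial $f\in\mathbb F_q[s]$ is not a constant times an $e$-th power and has $m$ distinct roots in a splitting field, then $|\sum_s\chi(f(s))|\le(m-1)\sqrt q$. Take $f=\prod_\varepsilon l_\varepsilon^{i_\varepsilon}$. It has a root of multiplicity between $1$ and $e-1$, because the $l_\varepsilon$ have distinct roots, so it is not a constant times an $e$-th power; and it has at most $N$ distinct roots. The inner sum differs from $\sum_s\chi(f(s))$ only at roots of factors with $i_\varepsilon=0$, so by at most $N$. Hence it is at most $(N-1)\sqrt q+N$ in absolute value. There are fewer than $e^N$ such terms, so the count is at least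
$$e^{-N}(q-N)-(N-1)\sqrt q-N,$$
which is positive for all large $q$. For any good $s$ put $\xi=\lambda+sb$. $\square$

Now the bookkeeping. We allow some points to be prescribed in advance; on first reading take $\mathcal A=\emptyset$.

**Lemma 10 (covering).** Let $e$ be a multiple of $p^{d-1}$, let $q>q_1(e,d)$ be a prime with $q\equiv1\pmod e$, and let $H$ be as above. Let $(u_a,\xi_a)_{a\in\mathcal A}$ be a family in $\mathbb F_p^d\times\mathbb F_q^d$ with $|\mathcal A|\le e/p^{d-1}$ such that for each $\varepsilon\in E$ the values $\varepsilon\cdot\xi_a$ $(a\in\mathcal A)$ are nonzero and lie in pairwise different cosets of $H$. Then there are a set $C\supseteq\mathcal A$ and points $(u_c,\xi_c)$ for $c\in C$, extending the given ones, such that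
$$\sum_{(c,h)\in C\times H}[\varepsilon\cdot(u_c,h\xi_c)]=\sum_{r\in\mathbb F_p,\ k\in\mathbb F_q^*}[(r,k)]\qquad(\varepsilon\in E).\tag{2}$$

*Proof.* Take $C\supseteq\mathcal A$ with $|C|=pe$ and extend $a\mapsto u_a$ to a map $c\mapsto u_c\in\mathbb F_p^d$ taking each of the $p^d$ values exactly $e/p^{d-1}$ times. This is possible because $|\mathcal A|\le e/p^{d-1}$. For $\varepsilon\in E$, $r\in\mathbb F_p$ there are $p^{d-1}$ vectors $u$ with $\varepsilon\cdot u=r$, so $C_{\varepsilon,r}=\{c:\varepsilon\cdot u_c=r\}$ has exactly $e=|\mathbb F_q^*/H|$ elements. The map $a\mapsto(\varepsilon\cdot\xi_a)H$ is injective on $\mathcal A\cap C_{\varepsilon,r}$ by hypothesis; extend it to a bijection $C_{\varepsilon,r}\to\mathbb F_q^*/H$. For fixed $\varepsilon$ these bijections combine to a map $\kappa_\varepsilon:C\to\mathbb F_q^*/H$. For each $c\in C\setminus\mathcal A$, Lemma 9 gives $\xi_c$ with $\varepsilon\cdot\xi_c\in\kappa_\varepsilon(c)$ for all $\varepsilon\in E$ at once; for $c\in\mathcal A$ this holds already.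

Given $\varepsilon\in E$ and $(r,k)\in\mathbb F_p\times\mathbb F_q^*$, there is a unique $c\in C_{\varepsilon,r}$ with $\kappa_\varepsilon(c)=kH$, and then a unique $h\in H$ with $h\,(\varepsilon\cdot\xi_c)=k$. So $(c,h)\mapsto\varepsilon\cdot(u_c,h\xi_c)$ is a bijection $C\times H\to\mathbb F_p\times\mathbb F_q^*$, which is (2). $\square$

With $\mathcal A=\emptyset$ we have placed $p(q-1)$ points without a single attack, and the only values missing are the column $\mathbb F_p\times\{0\}$, the same for every $\varepsilon$. Can we add $p$ more points? Here the attempt stops. An added point $(u,\xi)$ must have $\varepsilon\cdot\xi=0$ for all $\varepsilon\in E$; the coordinate forms give $\xi=0$. So the $p$ added points are $(u,0)$, and the $u$'s must form a complete $(p,d)$-solution. For $2d<p<2^d$ there is none, by Lemma 7.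

So adding is not enough. We must *trade*: remove a family $(x(a))_{a\in\mathcal A}$ of points already placed and add a family $(x(b))_{b\in\mathcal B}$ with
$$\sum_{b\in\mathcal B}[\varepsilon\cdot x(b)]-\sum_{a\in\mathcal A}[\varepsilon\cdot x(a)]=\sum_{r\in\mathbb F_p}[(r,0)]\qquad(\varepsilon\in E).\tag{3}$$
Lemma 10 tells us what removable points must look like for this method: for each $\varepsilon$ the values $\varepsilon\cdot\xi_a$ must be nonzero and in different cosets of $H$. Now project (3) to $\mathbb F_p$. With $F(u)$ the number of $b$ with first component $u$ minus the number of such $a$, each sum $\sum_{\varepsilon\cdot u=r}F(u)$ must equal $1$. So at the very least we need a complete solution modulo $p$ with *integer weights*, some of them possibly negative. That is where we start.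

## 6. Signed solutions modulo $p$

**Definition (signed solution).** A signed solution modulo $p$ is a function $F:\mathbb F_p^d\to\mathbb Z$ with
$$\sum_{u:\ \varepsilon\cdot u=r}F(u)=1\qquad\text{for all }\varepsilon\in E,\ r\in\mathbb F_p.\tag{4}$$

*Example 1.* The indicator function of a complete solution, such as $\{(t,2t)\}\subset\mathbb F_5^2$. Conversely, a signed solution with values $\ge0$ has values at most $1$ by (4), and it is then the indicator of a set on which each $\varepsilon\in E$ is a bijection, that is, of a complete $(p,d)$-solution. So for $p<2^d$ a signed solution must take negative values.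

*Example 2 ($d=3$, $p=7$).* Write each coordinate of $u\in\mathbb F_7^3$ as $\pm0,\pm1,\pm2,\pm3$ and look at the multiset of absolute values. Let

- $\mathsf S$ be the set of $u$ with absolute values $\{1,1,1\}$, $\{2,2,2\}$ or $\{3,3,3\}$ ($24$ points);
- $\mathsf T$ those with $\{1,1,2\}$, $\{2,2,3\}$ or $\{3,3,1\}$ ($72$ points);
- $\mathsf U$ those with $\{1,2,3\}$ ($48$ points);
- $\mathsf R$ the remaining $198$ nonzero points.

Put $F(0)=-47$ and $F=-11,\ 13,\ -17,\ 1$ on $\mathsf S,\mathsf T,\mathsf U,\mathsf R$ respectively. We check (4). Each class is invariant under permutations and sign changes of coordinates, so it is enough to take $\varepsilon=(1,0,0),(1,1,0),(1,1,1)$. Each class is also invariant under multiplication by $\mathbb F_7^*$, since $-1$ preserves absolute values, $2$ permutes them cyclically as $1\to2\to3\to1$, and $-1$ and $2$ generate $\mathbb F_7^*$. So the number of points of a class with $\varepsilon\cdot u=r$ is the same for all $r\ne0$, and we only have to count the points with $\varepsilon\cdot u=0$.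

For $(1,0,0)$ there are none in $\mathsf S,\mathsf T,\mathsf U$. For $(1,1,0)$ they are $(x,-x,\pm x)$, $x\neq0$, in $\mathsf S$ ($12$ points), $(x,-x,\pm2x)$, $x\ne0$, in $\mathsf T$ ($12$ points), and none in $\mathsf U$. For $(1,1,1)$: the points of $\mathsf S$ are $x(\pm1,\pm1,\pm1)$, $x\ne0$, and none has coordinate sum $0$; the points of $\mathsf T$ are multiples of permutations of $(\pm1,\pm1,\pm2)$, and a sum $\pm1\pm1\pm2$ vanishes modulo $7$ only for $\pm(1,1,-2)$, which gives $3\cdot6=18$ points; in $\mathsf U$ the sums $\pm1\pm2\pm3$ are at most $6$ in absolute value and vanish only for $\pm(1,2,-3)$, which gives $12$ points. In all cases there are $49$ points altogether, including $u=0$ when $r=0$.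

| $\varepsilon$ and $r$ | $u=0$ | $\mathsf S$ | $\mathsf T$ | $\mathsf U$ | $\mathsf R$ | sum of $F$ |
|---|---|---|---|---|---|---|
| $(1,0,0)$, $r=0$ | 1 | 0 | 0 | 0 | 48 | $-47+48=1$ |
| $(1,0,0)$, $r\ne0$ | 0 | 4 | 12 | 8 | 25 | $-44+156-136+25=1$ |
| $(1,1,0)$, $r=0$ | 1 | 12 | 12 | 0 | 24 | $-47-132+156+24=1$ |
| $(1,1,0)$, $r\ne0$ | 0 | 2 | 10 | 8 | 29 | $-22+130-136+29=1$ |
| $(1,1,1)$, $r=0$ | 1 | 0 | 18 | 12 | 18 | $-47+234-204+18=1$ |
| $(1,1,1)$, $r\ne0$ | 0 | 4 | 9 | 6 | 30 | $-44+117-102+30=1$ |

So modulo $7$, where two queens already attack each other, a signed solution exists. It was built from lines through the origin, and the general proof does the same. The arithmetic input is this.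

**Lemma 11.** Let $p\ge2d+1$ be prime. The functions $a\mapsto(\varepsilon\cdot a)^{p-1}$ $(\varepsilon\in E)$ on $\mathbb F_p^d$ are linearly independent over $\mathbb F_p$.

*By hand for $d=2$.* For $p=5$ these are $a_1^4,\ a_2^4,\ (a_1\pm a_2)^4$. In a vanishing combination with coefficients $y_1,y_2,y_3,y_4$, the coefficients of $a_1^3a_2$ and $a_1^2a_2^2$ give $4(y_3-y_4)=0$ and $6(y_3+y_4)=0$, so $y_3=y_4=0$, and then $y_1=y_2=0$. For $p=3$, below the bound, $(a_1+a_2)^2+(a_1-a_2)^2=2a_1^2+2a_2^2$ is a dependence.

*Proof.* **Step 1: from functions to moments.** We turn a dependence into equations for the coefficients. Suppose $\sum_{\varepsilon\in E}y_\varepsilon(\varepsilon\cdot a)^{p-1}=0$ for all $a\in\mathbb F_p^d$. As a polynomial in $a$ the left side has degree at most $p-1$ in each variable and vanishes on $\mathbb F_p^d$, so it is the zero polynomial. The coefficient of $a^\mu$, $|\mu|=p-1$, is a multinomial coefficient $\frac{(p-1)!}{\mu_1!\cdots\mu_d!}$, nonzero modulo $p$, times $\sum_\varepsilon y_\varepsilon\varepsilon^\mu$. Hence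
$$\sum_{\varepsilon\in E}y_\varepsilon\varepsilon^\mu=0\qquad\text{for all }\mu\text{ with }|\mu|=p-1.\tag{5}$$

**Step 2: isolating one coefficient.** We show that an indicator function is a combination of the monomials in (5). Fix $\eta\in E$ and let $\Phi:\{-1,0,1\}^d\to\mathbb F_p$ be the indicator of $\{\eta,-\eta\}$. Since $-1,0,1$ are three distinct elements of $\mathbb F_p$, $\Phi$ is represented by a unique polynomial $\sum_\beta c_\beta\varepsilon^\beta$ with $\beta\in\{0,1,2\}^d$. Since $\Phi(-\varepsilon)=\Phi(\varepsilon)$, uniqueness gives $c_\beta=(-1)^{|\beta|}c_\beta$, so $c_\beta=0$ for $|\beta|$ odd. Since $\Phi(0)=0$, $c_0=0$. For each remaining $\beta$, $|\beta|$ is even and $2\le|\beta|\le2d\le p-1$: this is where the hypothesis on $p$ enters. Then $p-1-|\beta|$ is even and $\ge0$. Adding it to some $\beta_i\ge1$ does not change the function $\varepsilon^\beta$ on $\{-1,0,1\}^d$, because $\varepsilon_i^{\beta_i+2}=\varepsilon_i^{\beta_i}$ when $\beta_i\ge1$. So on $\{-1,0,1\}^d$ the function $\Phi$ is a combination of monomials $\varepsilon^\mu$ with $|\mu|=p-1$. By (5),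 $0=\sum_{\varepsilon\in E}y_\varepsilon\Phi(\varepsilon)=y_\eta$. $\square$

**Lemma 12.** For every prime $p\ge2d+1$ there is a signed solution $F:\mathbb F_p^d\to\mathbb Z$.

*Proof.* **Step 1: weights on lines.** We find integers $c_a$ $(a\in\mathbb F_p^d)$ and $D$ with $p\nmid D$ and
$$\sum_{a:\ \varepsilon\cdot a\ne0}c_a=D,\qquad\sum_{a:\ \varepsilon\cdot a=0}c_a=0\qquad(\varepsilon\in E).$$
Let $\Theta_{\varepsilon,a}=1$ if $\varepsilon\cdot a\ne0$ in $\mathbb F_p$ and $0$ otherwise. By Fermat $\Theta_{\varepsilon,a}\equiv(\varepsilon\cdot a)^{p-1}\pmod p$, so by Lemma 11 the $N$ rows of the integer matrix $\Theta$ are independent modulo $p$. Hence some $N\times N$ submatrix $B$ has $D:=\det B$ prime to $p$. By Cramer's rule $B\,(\operatorname{adj}(B)\mathbf 1)=D\mathbf 1$, where $\mathbf 1$ is the all-ones column. Take the entries of $\operatorname{adj}(B)\mathbf1$ as the $c_a$ for the columns of $B$, and $c_a=0$ for the other columns. Then $\sum_ac_a\Theta_{\varepsilon,a}=D$ for all $\varepsilon$, the first equation. Since $\Theta_{\varepsilon,0}=0$ for all $\varepsilon$, we may change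 $c_0$ freely; choose it so that $\sum_ac_a=D$. Subtracting gives the second equation.

**Step 2: all sums equal to $D$.** We spread the weight $c_a$ along the multiples of $a$. Let $F_1(u)=\sum_ac_a\,\#\{s\in\mathbb F_p:sa=u\}$. Then
$$\sum_{\varepsilon\cdot u=r}F_1(u)=\sum_ac_a\,\#\{s:s(\varepsilon\cdot a)=r\}=\sum_{\varepsilon\cdot a\ne0}c_a+p\,\mathbf 1_{r=0}\sum_{\varepsilon\cdot a=0}c_a=D,$$
because for $\varepsilon\cdot a\ne0$ exactly one $s$ counts, and for $\varepsilon\cdot a=0$ all $p$ values count if $r=0$ and none otherwise.

**Step 3: from $D$ to $1$.** The constant function $1$ has all these sums equal to $p^{d-1}$. As $\gcd(D,p^{d-1})=1$, choose integers $x,y$ with $xD+yp^{d-1}=1$ and put $F=xF_1+y$. $\square$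

In Example 2, $F=1-6F_1$, where $F_1$ puts weight $2$ on the $4$ lines of $\mathsf S$, $-2$ on the $12$ lines of $\mathsf T$ and $3$ on the $8$ lines of $\mathsf U$. Here $D=8-24+24=8$ and $-6\cdot8+49=1$.

*Remark.* The bound $p\ge2d+1$ is needed for odd $p$. If $p-1<2d$ and $F$ were a signed solution, then $R(\varepsilon)=\sum_uF(u)(\varepsilon\cdot u)^{p-1}\in\mathbb F_p$ would be $-1$ for $\varepsilon\ne0$ and $0$ for $\varepsilon=0$, and Step 3 of Lemma 8 would give $0=(-2)^d$ in $\mathbb F_p$.

## 7. Alternating cubes: turning signs into a trade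

We have weights $F$, hence $\sum_uF(u)[(\varepsilon\cdot u,0)]=\sum_r[(r,0)]$ for all $\varepsilon\in E$. This is a trade (3) in which negative weight sits on points $(u,0)$. But such points are not removable: every $\varepsilon\cdot0$ is $0$, while the covering lives over $\mathbb F_q^*$. We must move the weight away from $\xi=0$ without changing any image sum.

A toy case shows how. With only the two forms $x_1,x_2$ in the plane, a rectangle with corners signed $+,-,-,+$ has total weight zero in every row and every column. So a corner can be replaced by a signed combination of the other three. The rectangle is $P+\{0,z\}+\{0,z'\}$, where $z$ is killed by one form and $z'$ by the other. For all forms in $E$ at once, use an $N$-dimensional cube, one direction $z_\delta$ with $\delta\cdot z_\delta=0$ for each $\delta\in E$, and sign a vertex $P+\sum_{\delta\in I}z_\delta$ by $(-1)^{|I|}$. For each $\varepsilon$, toggling $\varepsilon\in I$ changes the sign but not the image under $\varepsilon$, so everything cancels. The vertex $P=(u,0)$ can thus be replaced by the other $2^N-1$ vertices with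 signs.

One kind of vertex still causes trouble. A vertex with $I=\{\delta\}$ is $P+z_\delta$, and $\delta$ sends it to the same value as $P$, with second component $0$. Such a vertex cannot be removed. If it comes with a negative sign, it must be canceled against an equal vertex with a positive sign coming from another cube. For $|I|\ge2$ there is always some $\delta\in I$ different from $\varepsilon$, so this obstruction is absent. We therefore pair, for each $\delta$ separately, the negative cubes with positive ones, and make the paired cubes share their vertex in direction $\delta$.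

We now prove Theorem 1. Fix $d\ge2$, a prime $p\ge2d+1$ and a signed solution $F$ from Lemma 12.

**Step A: a signed multiset with matchings.** This step turns $F$ into positive and negative index sets and finds, for each direction, the pairing just described. Let $K=\max\bigl(2N,\max_u(-F(u))\bigr)$. Let $J^-$ be a finite index set with a map $j\mapsto u_j\in\mathbb F_p^d$ taking each value exactly $K$ times, and $J^+$ a finite index set with a map $j\mapsto u_j$ taking each value $u$ exactly $F(u)+K\ge0$ times. Put $J=J^+\sqcup J^-$, and $\sigma_j=\pm1$ for $j\in J^\pm$. For $\varepsilon\in E$, $r\in\mathbb F_p$ let $J^\pm_{\varepsilon,r}=\{j\in J^\pm:\varepsilon\cdot u_j=r\}$. With $s:=Kp^{d-1}\ge2N$, (4) gives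
$$|J^-_{\varepsilon,r}|=s,\qquad|J^+_{\varepsilon,r}|=s+1.\tag{6}$$

**Lemma 13 (matchings).** There are injections $m_\varepsilon:J^-\to J^+$ $(\varepsilon\in E)$ with $\varepsilon\cdot u_{m_\varepsilon(j)}=\varepsilon\cdot u_j$ for all $j\in J^-$, such that for each $j\in J^-$ the elements $m_\varepsilon(j)$ $(\varepsilon\in E)$ are pairwise distinct.

*Proof.* Choose the $m_\varepsilon$ one after another. For the current $\varepsilon$ and each $r$ we need an injection $J^-_{\varepsilon,r}\to J^+_{\varepsilon,r}$ avoiding the pairs $(j,m_\delta(j))$ for the at most $N-1$ previously treated $\delta$. For different $r$ the sets $J^+_{\varepsilon,r}$ are disjoint, so these injections combine to one injection $m_\varepsilon$. Consider the bipartite graph of allowed pairs. Each left vertex has at least $s+1-(N-1)=s+2-N$ neighbors. Each right vertex $k$ is non-adjacent to at most $N-1$ left vertices, since for each $\delta$ at most one $j$ has $m_\delta(j)=k$. We check Hall's condition for a nonempty left set $Y$.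

- If $|Y|\le s+2-N$, one vertex of $Y$ already has enough neighbors.
- If $|Y|>s+2-N$, then $|Y|>N+2>N-1$ because $s\ge2N$. So every right vertex has a neighbor in $Y$, and $Y$ has $s+1\ge|Y|$ neighbors.

So the injection exists. $\square$

**Step B: the points of the trade.** This step builds one cube for each $j\in J$, with paired cubes sharing vertices, and reads off the trade. Let $q\ne p$ be an odd prime, to be chosen later. For $\delta\in E$ let $V_\delta=\{t\in\mathbb F_q^d:\delta\cdot t=0\}$, and let
$$W=\bigoplus_{\delta\in E}\ \bigoplus_{k\in J^+}V_\delta .$$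
An element $t=(t_{\delta,k})\in W$ supplies the free parameters: one vector of $V_\delta$ for each direction $\delta$ and each *positive* index $k$. Negative indices borrow from their partners. For $\delta\in E$ and $j\in J$ define

- $\tau_\delta(j)=j$ if $j\in J^+$, and $\tau_\delta(j)=m_\delta(j)$ if $j\in J^-$;
- $v_\delta^k=u_j-u_k$ if $k=m_\delta(j)$ with $j\in J^-$ (this $j$ is unique), and $v_\delta^j=0$ for all other $j\in J$, that is, for $j\in J^-$ or $j\in J^+\setminus m_\delta(J^-)$;
- $z_\delta^j=(v_\delta^j,\ t_{\delta,\tau_\delta(j)})\in\mathbb F_p^d\times\mathbb F_q^d$.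

Then $\delta\cdot z_\delta^j=(0,0)$: the first component vanishes because $\delta\cdot u_j=\delta\cdot u_{m_\delta(j)}$, the second because $t_{\delta,\cdot}\in V_\delta$. For $I\subseteq E$ let
$$x(j,I)=(u_j,0)+\sum_{\delta\in I}z_\delta^j .$$

*The cube relation.* For $\varepsilon\notin I$ we have $\varepsilon\cdot x(j,I\cup\{\varepsilon\})=\varepsilon\cdot x(j,I)$. Pairing $I$ with $I\cup\{\varepsilon\}$ gives $\sum_{I\subseteq E}(-1)^{|I|}[\varepsilon\cdot x(j,I)]=0$ in $\mathbb Z[\mathbb F_p\times\mathbb F_q]$. Moving the term $I=\emptyset$ to the other side,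
$$\sum_{I\ne\emptyset}(-1)^{|I|+1}[\varepsilon\cdot x(j,I)]=[(\varepsilon\cdot u_j,0)].$$
Multiply by $\sigma_j$ and sum over $j\in J$. By (6) each $(r,0)$ receives $(s+1)-s=1$ on the right, so
$$\sum_{j\in J}\sigma_j\sum_{I\ne\emptyset}(-1)^{|I|+1}[\varepsilon\cdot x(j,I)]=\sum_{r\in\mathbb F_p}[(r,0)]\qquad(\varepsilon\in E).\tag{7}$$

*Cancellation of the dangerous vertices.* The terms of (7) with $I=\{\delta\}$ have sign $\sigma_j$. Let $j\in J^-$ and $k=m_\delta(j)$. Then
$$x(j,\{\delta\})=(u_j,0)+(0,t_{\delta,k})=(u_j,t_{\delta,k}),\qquad x(k,\{\delta\})=(u_k,0)+(u_j-u_k,t_{\delta,k})=(u_j,t_{\delta,k}).$$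
The points are equal and the signs opposite, so these two terms cancel. For each $\delta$ this removes all negative terms with $I=\{\delta\}$, and leaves the positive ones with $k\in J^+\setminus m_\delta(J^-)$. Sort what remains by sign: let
$$\mathcal A=\{(j,I):|I|\ge2,\ \sigma_j(-1)^{|I|}=1\},$$
$$\mathcal B=\{(j,I):|I|\ge2,\ \sigma_j(-1)^{|I|}=-1\}\cup\{(k,\{\delta\}):\delta\in E,\ k\in J^+\setminus m_\delta(J^-)\}.$$
Then (7) becomes, for every $t\in W$ and every $\varepsilon\in E$,
$$\sum_{b\in\mathcal B}[\varepsilon\cdot x(b)]=\sum_{a\in\mathcal A}[\varepsilon\cdot x(a)]+\sum_{r\in\mathbb F_p}[(r,0)].\tag{8}$$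
This is a trade of the form (3). Let $\alpha:=|\mathcal A|$. The sets $\mathcal A,\mathcal B$ and the number $\alpha$ depend only on $p,d$ and the choices in Step A, not on $q$ or $t$. Also $\alpha\ge2$: for any $j\in J^-$ all $I$ with $|I|=3$ count, and $\binom N3\ge4$.

## 8. Spreading the removed points over the cosets of $H$

The points $x(a)$, $a\in\mathcal A$, must now be made removable in the sense of Lemma 10. The parameter $t$ is still free.

**Step C: independence of the functionals.** This step shows that for each $\varepsilon$ the second components $\varepsilon\cdot\xi_a$ of any two removed points vary independently with $t$. Write $x(a)=(u_a,\xi_a)$ (so $u_a$ is the first component of the vertex, which need not equal $u_j$). For $a=(j,I)$ the term $\delta=\varepsilon$ contributes $\varepsilon\cdot t_{\varepsilon,\cdot}=0$, so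
$$\varepsilon\cdot\xi_a=f_{\varepsilon,a}(t):=\sum_{\delta\in I\setminus\{\varepsilon\}}\varepsilon\cdot t_{\delta,\tau_\delta(j)},$$
a linear functional on $W$.

**Lemma 14.** For $\varepsilon\in E$ and distinct $a,a'\in\mathcal A$, the functionals $f_{\varepsilon,a}$ and $f_{\varepsilon,a'}$ are linearly independent over $\mathbb F_q$.

*Proof.* For $\delta\ne\varepsilon$ in $E$ the functional $\varepsilon\cdot(\,)$ is nonzero on $V_\delta$: otherwise $\varepsilon$ would be a multiple of $\delta$ over $\mathbb F_q$, which the remark before Lemma 9 excludes. For $a=(j,I)$ let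
$$T(a)=\{(\delta,\tau_\delta(j)):\delta\in I\setminus\{\varepsilon\}\},$$
nonempty because $|I|\ge2$. So $f_{\varepsilon,a}$ is a sum of nonzero functionals, one on each direct summand of $W$ indexed by $T(a)$, and it is zero on the other summands. In particular $f_{\varepsilon,a}\ne0$.

If $T(a)\ne T(a')$, some summand is indexed by exactly one of the two sets, say $T(a)$. In a relation $yf_{\varepsilon,a}+y'f_{\varepsilon,a'}=0$, restriction to that summand gives $y=0$, and then $f_{\varepsilon,a'}\ne0$ gives $y'=0$. So the functionals are independent.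

It remains to exclude $T(a)=T(a')$ for $a=(j,I)\ne a'=(k,L)$. In that case $I\setminus\{\varepsilon\}=L\setminus\{\varepsilon\}=:\Delta\ne\emptyset$ and $\tau_\delta(j)=\tau_\delta(k)$ for all $\delta\in\Delta$.

- If $j=k$: then $I\ne L$ differ exactly in the element $\varepsilon$, so $|I|$ and $|L|$ have different parity. But $(-1)^{|I|}=\sigma_j=(-1)^{|L|}$ by the definition of $\mathcal A$, a contradiction.
- If $j\ne k$ are both in $J^+$: then $\tau_\delta(j)=j\ne k=\tau_\delta(k)$, a contradiction. If both are in $J^-$: then $m_\delta(j)=m_\delta(k)$ contradicts the injectivity of $m_\delta$.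
- If one is in $J^-$ and the other in $J^+$, say $j\in J^-$, $k\in J^+$ (the situation is symmetric): then $m_\delta(j)=k$ for all $\delta\in\Delta$, so $|\Delta|\le1$, because the $m_\delta(j)$ are pairwise distinct (Lemma 13). But $\sigma_j=-1$ and $(j,I)\in\mathcal A$ force $|I|$ to be odd, so $|I|\ge3$ and $|\Delta|\ge2$, a contradiction. $\square$

Each feature of the construction is used here: the parity in the first case, injectivity in the second, and the extra distinctness in Lemma 13 in the third.

**Step D: the choice of $e$, $q$ and $t$.** This step fixes the remaining parameters so that the removed points meet the hypothesis of Lemma 10. Fix a multiple $e$ of $p^{d-1}$ with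
$$e\ge2N\alpha^2\qquad\text{and}\qquad e\ge\alpha p^{d-1}.$$
Let $q_0=q_1(e,d)$ from Lemma 9. Both depend only on $p$ and $d$ (through the choices made above). Now let $q>q_0$ be any prime with $q\equiv1\pmod e$. Then $q>e\ge p^{d-1}\ge p$, so $q\ne p$ and $q$ is odd, as Step B required. Let $H\le\mathbb F_q^*$ be the subgroup of index $e$.

Choose $t\in W$ uniformly at random. For $\varepsilon\in E$ and distinct $a,a'\in\mathcal A$, Lemma 14 says that $t\mapsto(f_{\varepsilon,a}(t),f_{\varepsilon,a'}(t))$ is a surjective linear map $W\to\mathbb F_q^2$, so the pair is uniform on $\mathbb F_q^2$. The probability that one of the entries vanishes is at most $\frac2q$. The probability that both lie in the same coset of $H$ is $e\cdot\bigl(\frac{(q-1)/e}{q}\bigr)^2<\frac1e$. So the probability of a bad outcome for this pair is less than $\frac2q+\frac1e<\frac3e$. There are $N\binom\alpha2\le\frac{N\alpha^2}2$ choices of $\varepsilon$ and $\{a,a'\}$, so the probability that something bad happens is at most $\frac{3N\alpha^2}{2e}\le\frac34<1$. Since $\alpha\ge2$, every $a$ occurs in some pair. Hence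 we may fix $t$ such that
$$\text{for each }\varepsilon\in E\text{ the values }\varepsilon\cdot\xi_a\ (a\in\mathcal A)\text{ are nonzero and in pairwise different cosets of }H.\tag{9}$$

## 9. Removing $\mathcal A$ and adding $\mathcal B$: end of the proof of Theorem 1

**Step E: covering with the removable points inside.** This step builds the covering of Section 5 around the points $x(a)$. By (9), by $e\ge\alpha p^{d-1}$, and by $q>q_1(e,d)$, Lemma 10 applies to the family $(u_a,\xi_a)_{a\in\mathcal A}$. We get $C\supseteq\mathcal A$ and the family $(u_c,h\xi_c)$, $(c,h)\in C\times H$, with (2). Its member with index $(a,1)$, $a\in\mathcal A$, is exactly $x(a)$.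

**Step F: the switch.** This step fills the missing column. Delete from the family the members with indices $(a,1)$, $a\in\mathcal A$, and adjoin the points $x(b)$, $b\in\mathcal B$. By (2) and (8), for every $\varepsilon\in E$ the images of the new family have formal sum
$$\sum_{r\in\mathbb F_p,\,k\ne0}[(r,k)]-\sum_{a\in\mathcal A}[\varepsilon\cdot x(a)]+\sum_{b\in\mathcal B}[\varepsilon\cdot x(b)]=\sum_{r\in\mathbb F_p,\,k\ne0}[(r,k)]+\sum_{r\in\mathbb F_p}[(r,0)]=\sum_{r\in\mathbb F_p}\sum_{k\in\mathbb F_q}[(r,k)].$$
Under $\mathbb Z_{pq}\cong\mathbb F_p\times\mathbb F_q$ this is criterion (1) with $n=pq$. So the new family consists of $pq$ distinct points and is a complete $(pq,d)$-solution. This holds for every prime $q>q_0$ with $q\equiv1\pmod e$, and Theorem 1 is proved. $\blacksquare$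

Note that nothing was ever checked about the positions of the added points $x(b)$, not even that they are distinct from each other or from the points kept. The formal sum forces it: all coefficients on the right are $1$.

## 10. Failure of the conjecture for every $d\ge3$

*Proof of Corollary 2.* Let $d\ge3$. There is a prime $p$ with $2d<p<2^d$: for $d=3$ take $p=7$; for $d\ge4$ Bertrand's postulate gives a prime with $2d<p<4d\le2^d$. Then $p\ge2d+1$, and Theorem 1 with Dirichlet's theorem gives infinitely many primes $q$ with $M(pq,d)=pq$. But $p\mid(2^d-1)!$, so $\gcd(pq,(2^d-1)!)>1$. This is the first claim.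

For the second, suppose an integer $Q$ satisfied $M(n,d)=n\iff\gcd(n,Q)=1$. By Lemma 7, $M(p,d)=1<p$, so $\gcd(p,Q)>1$, that is, $p\mid Q$. Then $\gcd(pq,Q)>1$ although $M(pq,d)=pq$, a contradiction. $\square$

For example, for $d=3$ there are infinitely many primes $q$ with $M(7q,3)=7q$, although $7\mid(2^3-1)!$ and $M(7,3)=1$.

## 11. The possible divisors of $n\in\mathcal T_d$

*Proof of Theorem 3.* Let $d\ge2$. If $P$ divides some $n\in\mathcal T_d$, then $\gcd(n,(2d)!)=1$ by Lemma 8, so $\gcd(P,(2d)!)=1$.

Conversely, let $\gcd(P,(2d)!)=1$ and write $P=p_1\cdots p_k$ with primes $p_i$, repetitions allowed. Each $p_i\ge2d+1$. By Theorem 1 and Dirichlet's theorem choose primes $q_i$ with $p_iq_i\in\mathcal T_d$. By Lemma 6, $\prod_ip_iq_i\in\mathcal T_d$, and this is a multiple of $P$. (For $P=1$ the product is empty and $n=1$ works.) The equivalence with $(2d-1)!$ was noted after Lemma 8. $\square$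

## 12. The density of $\mathcal T_d$

*Proof of Theorem 4.* The inclusion $\mathcal T_d\subseteq\{n:\gcd(n,(2d)!)=1\}$ is Lemma 8. We show that the difference has density $0$.

**Step 1: enough helper primes.** This step gives a sufficient condition for $n\in\mathcal T_d$: each small prime factor can be given its own partner $q$. There are finitely many primes $p$ with $2d<p<2^d$. Let $e^*$ be the least common multiple of the numbers $e$ from Theorem 1 for these $p$, and let $q^*\ge2^d$ be at least the maximum of the corresponding $q_0$. If there are no such $p$, put $e^*=1$, $q^*=2^d$. Let $\mathcal Q$ be the set of primes $q>q^*$ with $q\equiv1\pmod{e^*}$. By Dirichlet, $\sum_{q\in\mathcal Q}1/q=\infty$. By Theorem 1, $pq\in\mathcal T_d$ whenever $p$ is a prime with $2d<p<2^d$ and $q\in\mathcal Q$.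

*Claim.* Let $\gcd(n,(2d)!)=1$, and suppose the number $k$ of prime factors of $n$ below $2^d$, counted with multiplicity, is at most the number of distinct primes of $\mathcal Q$ dividing $n$. Then $n\in\mathcal T_d$.

Indeed, the prime factors of $n$ below $2^d$, say $p_1,\dots,p_k$, all exceed $2d$. Choose distinct $q_1,\dots,q_k\in\mathcal Q$ dividing $n$; they exceed $2^d$, so they are different from the $p_i$. Write $n=\prod_{i=1}^k(p_iq_i)\cdot m$. All prime factors of $m$ are $\ge2^d$. So $p_iq_i\in\mathcal T_d$ by Theorem 1, $m\in\mathcal T_d$ by Lemma 5, and $n\in\mathcal T_d$ by Lemma 6.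

**Step 2: splitting the exceptions.** This step shows that an exceptional $n$ is either divisible by a high power of a small prime or has few divisors in $\mathcal Q$. Let $j\ge1$ and $k_j:=2^dj$. Let $n\notin\mathcal T_d$ be coprime to $(2d)!$, and suppose $p^j\nmid n$ for all primes $p<2^d$. Then $n$ has at most $2^d(j-1)<k_j$ prime factors below $2^d$ with multiplicity, so by the claim it has fewer than $k_j$ distinct prime divisors in $\mathcal Q$. So every exceptional $n$ lies in

- the set of $n$ divisible by $p^j$ for some prime $p<2^d$, of upper density at most $\sum_{p<2^d}p^{-j}\le2^d2^{-j}$; or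
- the set of $n$ with fewer than $k_j$ distinct prime divisors in $\mathcal Q$.

**Step 3: the second set has density $0$.** Here we use the divergence of $\sum_{q\in\mathcal Q}1/q$. Let $\mathcal Q'\subset\mathcal Q$ be finite and $S=\sum_{q\in\mathcal Q'}1/q$. A member of the second set has fewer than $k_j$ prime divisors in $\mathcal Q'$. By the Chinese remainder theorem, for $D\subseteq\mathcal Q'$ the integers whose prime divisors in $\mathcal Q'$ are exactly those in $D$ have density $\prod_{q\in D}\frac1q\prod_{q\in\mathcal Q'\setminus D}(1-\frac1q)=\prod_{q\in\mathcal Q'}(1-\frac1q)\prod_{q\in D}\frac1{q-1}$. The sum of $\prod_{q\in D}\frac1{q-1}$ over all $D$ with $|D|=i$ is at most $\bigl(\sum_{q\in\mathcal Q'}\frac1{q-1}\bigr)^i$, since each $D$ occurs in the expansion of the power. Using $1-\frac1q\le e^{-1/q}$ (here $e^{(\cdot)}$ is the exponential function) and $\frac1{q-1}\le\frac2q$, the upper density of the second set is at most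
$$\sum_{D\subseteq\mathcal Q',\,|D|<k_j}\ \prod_{q\in D}\frac1q\prod_{q\in\mathcal Q'\setminus D}\Bigl(1-\frac1q\Bigr)\le\prod_{q\in\mathcal Q'}\Bigl(1-\frac1q\Bigr)\sum_{i<k_j}\Bigl(\sum_{q\in\mathcal Q'}\frac1{q-1}\Bigr)^i\le e^{-S}\sum_{i<k_j}(2S)^i.$$
For fixed $j$ the right side tends to $0$ as $S\to\infty$, and $S$ can be made arbitrarily large. So the second set has density $0$.

**Step 4: conclusion.** The exceptional set has upper density at most $2^{d-j}$ for every $j\ge1$, hence density $0$. The set of $n$ coprime to $(2d)!$ is a union of residue classes modulo $\prod_{\ell\le2d}\ell$ ($\ell$ prime), and by the Chinese remainder theorem it has density $\prod_{\ell\le2d,\ \ell\text{ prime}}(1-1/\ell)$. Removing a set of density $0$ leaves $\mathcal T_d$, which therefore has the same density. $\square$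

So the condition $\gcd(n,(2d)!)=1$ is necessary and holds with $M(n,d)=n$ for almost all $n$ satisfying it; yet for $d\ge3$ it is not sufficient for every $n$, since $M(p,d)=1$ for the primes $p$ with $2d<p<2^d$.
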